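# Two traps for a reinforced random walk: a graph whose normalized weights have no deterministic limit

## 1. A bundle, a block and a leaf

Take six vertices $N,x,F,y,z_1,z_2$ and the six edges
$$Nx,\quad xF,\quad xz_1,\quad xz_2,\quad yz_1,\quad yz_2 .$$
The last four form a 4-cycle $x z_1 y z_2$, which we call the *block*. Now add $M$ internally disjoint paths of length $\ell\ge 2$ from $N$ to $y$, the *bundle*. The edges of path $i$ are $e_{i,1},\dots,e_{i,\ell}$, numbered from $N$ to $y$. Call the resulting graph $G$. It is finite, connected and simple, and $F$ is a leaf hanging from $x$. A walker who starts at $N$ and wants to reach $F$ must arrive at $x$, either directly along $Nx$, or through the bundle to $y$ and then through the block.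

Imagine that each edge has a weight and that walkers prefer heavy edges. Two states look self-consistent. In the *on* state every path of the bundle has some weight. There are very many paths, so the bundle as a whole conducts very well, walkers run freely between $N$ and $y$, and this keeps the paths weighted. In the *off* state the paths carry almost nothing near $y$, the whole bundle conducts badly, walkers go $N,x,F$, and the paths stay starved. If $M$ and $\ell$ can be chosen so that both states really sustain themselves, then early luck decides which one occurs. This is what the graph is for: it refutes a conjecture saying that luck never matters in the limit.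

## 2. The reinforcement rule and the conjectured constants

Let $G=(V,E)$ be a finite connected simple graph with two distinct marked vertices $N$ (nest) and $F$ (food). Let $W_n(e)>0$ be the weight of $e$ after $n$ walks. The initial weights are $W_0(e)=1$, unless we say otherwise. The $(n+1)$-st walk starts at $N$, stops on reaching $F$, and from each vertex crosses an incident edge $e$ with probability proportional to $W_n(e)$; the weights stay fixed during the walk. Afterwards every edge crossed *at least once* gains weight $1$, and the others are unchanged. This gives $W_{n+1}$. Let $\mathcal F_n$ be the information from the first $n$ walks.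

The following conjecture is stated in "MATRIX-MFO Tandem Workshop: Stochastic Reinforcement Processes and Graphs".

**Conjecture.** For every finite connected simple graph $G$ with marked vertices $N\ne F$, with all initial weights equal to $1$, there are deterministic constants $c(e)\in[0,\infty)$, depending only on $(G,N,F)$, such that $W_n(e)/n\to c(e)$ almost surely for every $e\in E$.

**Theorem 1.** For every $\mu\in(0,10^{-3}]$ there are a finite connected simple graph $G$, vertices $N\neq F$ and an edge $e$ such that, with all initial weights $1$,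
$$P\Big(\limsup_n \tfrac{W_n(e)}n\le \mu\Big)>0\qquad\text{and}\qquad P\Big(\liminf_n \tfrac{W_n(e)}n\ge 0.0032\Big)>0 .$$
Hence no deterministic $c(e)$ with $W_n(e)/n\to c(e)$ a.s. exists, and the conjecture is false.

The last sentence follows from the first: a constant limit would have to be both $\le\mu\le 0.001$ and $\ge 0.0032$. The graph will be that of Section 1, and $e=e_{1,\ell}$, the last edge of a path.

**Normalization.** Whenever $F$ is a leaf with edge $g$, every walk crosses $g$ exactly once, so $Q_n:=W_n(g)=W_0(g)+n$ is deterministic. Put $X_n=W_n/Q_n$. Then $X_n(g)=1$. With unit initial weights, $W_n(e)\le 1+n=Q_n$, so $X_n(e)\in(0,1]$. Since $Q_n/n\to1$, the sequences $W_n/n$ and $X_n$ have the same $\limsup$ and $\liminf$. Let $p_e(w)$ be the probability that the walk from $N$ to $F$ with weights $w$ crosses $e$. It depends only on ratios of weights, so walk $n+1$ crosses $e$ with conditional probability $p_e(W_n)=p_e(X_n)$.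

**Small cases.** If $G$ is the path $N,v,F$, every walk crosses both edges, and $W_n(e)/n\to1$ for both. Next take the two edges $NF$ and $Nv$. Let $Nv$ have weight $w$ and $NF$ weight $1$. The first step crosses $Nv$ with probability $w/(1+w)$; otherwise the walk stops. So $p_{Nv}(w)=w/(1+w)<w$. The drift pushes $X_n(Nv)$ down, and the only fixed point of $w\mapsto w/(1+w)$ is $0$. A pendant edge dies out.

**A monotone iteration, and where it stops.** These examples suggest a way to prove the conjecture. Averages of the indicators of crossing follow averages of $p_e(X_k)$. So if $w\mapsto (p_e(w))_e$ were nondecreasing, we could iterate it from the top and squeeze the $\limsup$ and the $\liminf$ of $X_n$ onto a fixed point. In Section 10 this plan succeeds when $F$ is a leaf attached to $N$. In general it breaks at the first assumption. Take the 4-cycle $N,a,o,b$ and a leaf $F$ at $o$. Give $Nb$ the weight $h$ and all other edges weight $1$, and consider $p_{Na}$. If $h=\frac1{10}$, already the first step crosses $Na$ with probability $\frac{1}{1+1/10}=\frac{10}{11}$,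 so $p_{Na}\ge\frac{10}{11}$. If $h=1$, let $q_v$ be the probability that a walk from $v$ crosses $Na$ before reaching $F$:
$$q_N=\tfrac12+\tfrac12q_b,\quad q_b=\tfrac12q_N+\tfrac12q_o,\quad q_o=\tfrac13q_b+\tfrac13q_a,\quad q_a=\tfrac12+\tfrac12q_o .$$
The first two equations give $q_b=\frac13+\frac23q_o$. Inserting this and the fourth into the third gives $q_o\,(1-\frac29-\frac16)=\frac19+\frac16$, so $q_o=\frac5{11}$, $q_b=\frac7{11}$ and $q_N=\frac9{11}$. Raising a weight has lowered a crossing probability. Once $F$ does not hang from $N$, edges compete, and the squeeze is lost.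

## 3. Effective conductance and cutting an edge

We view weights $w_e$ as conductances. For disjoint vertex sets $A,B$,
$$C(A\leftrightarrow B)=\min\Big\{\sum_{e=\{u,v\}}w_e(f(u)-f(v))^2:\ f:V\to[0,1],\ f=1\text{ on }A,\ f=0\text{ on }B\Big\}.$$
In a connected network with positive weights, the minimizer is $f(v)=P_v(\tau_A<\tau_B)$. It is harmonic off $A\cup B$, and $C(A\leftrightarrow B)$ is the total current $\sum w_e(f(u)-f(v))$ flowing from $A$ to $B$. We use these textbook facts:

* Conductances in parallel add, and in series their reciprocals add.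
* Rayleigh monotonicity: $C$ is nondecreasing in each $w_e$; deleting edges does not raise it, and shorting vertices together does not lower it.
* If $*$ is attached to a network $H$ only through $v$, with conductance $r$ between $v$ and $*$, then $P_v(\tau_*<\tau_F)=\dfrac{r}{r+C_H(v\leftrightarrow F)}$. Indeed, let $h$ be the value at $v$ of the harmonic function equal to $1$ at $*$ and $0$ at $F$. The current $r(1-h)$ entering $v$ equals the current $h\,C_H(v\leftrightarrow F)$ leaving it.
* A piece attached at a single vertex and containing no target does not change hitting probabilities, since each excursion into it returns to where it began.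

**Definition (cut network).** For an edge $e=\{v,v'\}$ let $G_e$ be $G$ with $e$ replaced by two pendant edges $\{v,*'\}$ and $\{v',*''\}$, each of conductance $w_e$.

For example, in the 4-cycle above, cutting $Na$ gives the chain $*',N,b,o,a,*''$ with the leaf $F$ at $o$. The four equations for $q$ are exactly those for hitting $\{*',*''\}$ before $F$ in this chain.

Until the first crossing of $e$, the walks on $G$ and $G_e$ agree: crossing $e$ from $v$ corresponds to stepping to $*'$, and from $v'$ to stepping to $*''$. Hence $p_e(w)=P_N^{G_e}(\tau_{*'}\wedge\tau_{*''}<\tau_F)$. With $p'=P_N^{G_e}(\tau_{*'}<\tau_F)$ and $p''=P_N^{G_e}(\tau_{*''}<\tau_F)$, the event is the union of the two events, so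
$$\max(p',p'')\le p_e\le p'+p''.\tag{1}$$

**Path edges of our graph.** Let $w$ be a positive weight vector on the graph of Section 1 with $w_{xF}=1$, and let $e=e_{i,j}$. Write $w_{i,k}$ for the weight of $e_{i,k}$, $a=w_{Nx}$, and
$$r_j=\Big(\sum_{k\le j}w_{i,k}^{-1}\Big)^{-1},\qquad s_j=\Big(\sum_{k\ge j}w_{i,k}^{-1}\Big)^{-1}.$$
Let $G^{(i)}$ be $G$ without the edges and interior vertices of path $i$. Let $\Gamma$ be the sum of the conductances of all $M$ paths, $\Gamma_i$ the sum over the $M-1$ paths other than $i$, and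
$$C_i=C_{G^{(i)}}(N\leftrightarrow F),\qquad E_i=C_{G^{(i)}}(y\leftrightarrow F),\qquad \varphi=P_N^{G^{(i)}}(\tau_y<\tau_F).$$
In $G_e$, path $i$ has become a stub attached only at $N$, with conductance $r_j$ from $N$ to $*'$, and a stub attached only at $y$, with conductance $s_j$ from $y$ to $*''$. When we look at one target, the other stub is dangling. To hit $*''$ the walk must first hit $y$. Hence
$$p'=\frac{r_j}{r_j+C_i},\qquad p''=\varphi\,\frac{s_j}{s_j+E_i}.\tag{2}$$

To compute $\varphi$, let $\phi$ be the function on $G^{(i)}$ with $\phi(y)=1$, $\phi(F)=0$, harmonic elsewhere; then $\varphi=\phi(N)$. The whole current $E_i$ from $y$ to $F$ passes through $xF$, which has conductance $1$, so $\phi(x)=E_i$. Harmonicity at $N$ says $a(\phi(N)-E_i)+\Gamma_i(\phi(N)-1)=0$, because a path of total conductance $\gamma$ from $N$ to $y$ carries current $\gamma(\phi(N)-1)$. So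
$$\varphi=\frac{aE_i+\Gamma_i}{a+\Gamma_i},\qquad\text{hence}\qquad \frac{\Gamma_i}{a+\Gamma_i}\le\varphi\le E_i+\frac{\Gamma_i}{a}.\tag{3}$$
The left inequality drops $aE_i$, and the right one lowers each denominator to $a$. If $a\le1$, also $\varphi\ge\frac{\Gamma_i}{1+\Gamma_i}$.

## 4. A trapping lemma

We need a tool that turns "the region sustains itself" into positive probability of staying there forever.

**Lemma 1.** Let $F$ be a leaf with edge $g$, and let the initial weights be positive. Let $I_+,I_-\subset E$, $a_e>0$ for $e\in I_+$, $b_e>0$ for $e\in I_-$, and let $\mathcal D$ be a set with $X_n\in\mathcal D$ for all $n\ge n_1$. Put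
$$\mathcal K=\{w\in\mathcal D:\ w_e\le a_e\ (e\in I_+),\ w_e\ge b_e\ (e\in I_-)\}.$$
Assume that for some $\eta>0$ and all $w\in\mathcal K$ we have $p_e(w)\le(1-\eta)a_e$ on $I_+$ and $p_e(w)\ge(1+\eta)b_e$ on $I_-$. Then there are deterministic $\epsilon_n\to0$ such that, for $n_0\ge n_1$, on the event $\{X_{n_0}(e)\le(1-\eta)a_e\ \forall e\in I_+,\ X_{n_0}(e)\ge(1+\eta)b_e\ \forall e\in I_-\}$,
$$P(X_n\in\mathcal K\ \ \forall n\ge n_0\mid\mathcal F_{n_0})\ge1-\epsilon_{n_0}.$$

*Proof.* Let $\tau=\inf\{n\ge n_0:X_n\notin\mathcal K\}$ and, for $n\geq n_0$,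
$$M_n(e)=\sum_{n_0\le k<n\wedge\tau}\big(\mathbf 1\{e\text{ is crossed by walk }k+1\}-p_e(X_k)\big).$$
This is a martingale with increments bounded by $1$ and $M_{n_0}(e)=0$. Let $e\in I_+$ and $n_0\le n\le\tau$. For $n_0\le k<n$ we have $X_k\in\mathcal K$, so $p_e(X_k)\le(1-\eta)a_e$. Therefore
$$W_n(e)\le(1-\eta)a_eQ_{n_0}+(1-\eta)a_e(n-n_0)+M_n(e)=(1-\eta)a_eQ_n+M_n(e).$$
If $\tau=n$ because $W_n(e)>a_eQ_n$, then $M_n(e)>\eta a_eQ_n\ge\eta a_en$. By the Azuma–Hoeffding inequality this has conditional probability at most $e^{-(\eta a_en)^2/(2(n-n_0))}\le e^{-\eta^2a_e^2n/2}$. Likewise, for $e\in I_-$ we have $W_n(e)\ge(1+\eta)b_eQ_n+M_n(e)$ for $n\le\tau$. So exit through $e$ at time $n$ forces $M_n(e)<-\eta b_en$, of conditional probability at most $e^{-\eta^2b_e^2n/2}$. Since $X_n\in\mathcal D$ for all $n\ge n_0$, every exit is through some $e\in I_+\cup I_-$, and $\tau\ne n_0$ on our event. Summing over $e$ and $n>n_0$ gives a tail $\epsilon_{n_0}$ of a convergent series. $\square$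

**Corollary 2.** Take unit initial weights. Suppose in addition that $(1+\eta)b_e\le1$ on $I_-$, and that there is a finite trajectory $\omega$ from $N$, stopped at $F$, which crosses every edge of $I_-$ and no edge of $I_+$. Then $P(X_n\in\mathcal K\text{ for all large }n)>0$.

*Proof.* For each $n_0$, with positive probability the first $n_0$ walks all equal $\omega$. Then $X_{n_0}=\frac{n_0+1}{n_0+1}=1$ on $I_-$ and $X_{n_0}=\frac1{n_0+1}$ on $I_+$. For $n_0\geq n_1$ large, the event of Lemma 1 holds and $\epsilon_{n_0}<1$. $\square$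

For an example, take the pendant edge $Nv$ of Section 2 with $I_+=\{Nv\}$ and any $a_{Nv}=\alpha\in(0,1)$. If $w\le\alpha$, then $p_{Nv}(w)\le\frac{\alpha}{1+\alpha}=(1-\eta)\alpha$ with $\eta=\frac{\alpha}{1+\alpha}$, so $\{w\le\alpha\}$ is a trap, and $\omega=(N,F)$ leads into it.

So Theorem 1 reduces to exhibiting two regions: one contained in $\{w_{1,\ell}\ge0.0032\}$ and one in $\{w_{1,\ell}\le\mu\}$, both satisfying the hypotheses.

## 5. Decay rates along a path, switched on and off

**A leaking trap.** The first candidate for the off region is "all path edges are at most some small number". It cannot satisfy Lemma 1. For $w\in(0,1]^E$, short $N$ with $y$ in $G^{(i)}$: the conductance to $x$ is at most $1+\frac12+\frac12=2$, and in series with $xF$ this gives $C_i\le\frac23$. Since $r_1=w_{i,1}$, formulas (1) and (2) give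
$$p_{e_{i,1}}(w)\ \ge\ \frac{w_{i,1}}{w_{i,1}+2/3}\ >\ w_{i,1}\qquad\text{whenever } w_{i,1}<\tfrac13 .$$
The first edge of each path is pushed up from any value below $\frac13$, whatever the rest does. Starvation can only build up gradually along the path. So the upper bounds must form a *profile*: no constraint on the first edge, and smaller bounds further in.

**Which profiles?** Suppose that the weights near $e_{i,j}$ are tiny. By (1)–(3), roughly,
$$p_{e_{i,j}}\approx\frac{r_j}{C_i}+\frac{\varphi}{E_i}\,s_j,\qquad \frac{\varphi}{E_i}\approx\begin{cases}1,&\text{bundle off }(\Gamma_i\approx0),\\ 1/E_i\ge\frac32,&\text{bundle on }(\Gamma_i\text{ huge}).\end{cases}$$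
Along a geometric profile $w_{i,j}\propto\alpha^j$ one has $r_j=(1-\alpha)w_{i,j}/(1-\alpha^j)$, that is, about $(1-\alpha)w_{i,j}$ far from $N$. This guides the choice of constants.

* *On, lower bounds.* Since $C_i,E_i\le\frac23$, a profile decaying like $\alpha^{j}$ from either end sustains itself if $(1-\alpha)\cdot\frac32>1$, that is, $\alpha<\frac13$. We use $\beta=0.32$ from both ends. The path then has conductance of order $\beta^{\ell/2}$.
* *Off, upper bounds at the $N$ end.* If $w_{Nx}\ge\frac{19}{20}$, the route $N,x,F$ gives $C_i\ge T:=\frac{19}{39}$. A profile decaying like $\alpha^j$ is contracted if $(1-\alpha)/T<1$, that is, $\alpha>\frac{20}{39}\approx0.513$. We use $\lambda=0.53$.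
* *Off, upper bounds at the $y$ end.* The coefficient of $s_j$ is now only about $1$, and $(1-\alpha)\cdot1<1$ for *every* $\alpha>0$. So the profile may change by a factor as extreme as $\mu$ from one edge to the next, and this end needs few edges.

In the off state almost the whole length serves the $N$ end, and the path has conductance of order $\lambda^{\ell}$, up to a small loss in the exponent. Since $0.53<\sqrt{0.32}\approx0.566$, there is an exponential gap between $\lambda^\ell$ and $\beta^{\ell/2}$. We choose the number $M$ of paths inside the gap, so that $M\lambda^\ell$ is small and $M\beta^{\ell/2}$ is large. Then the bundle as a whole is off in one region and on in the other.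

**The block** keeps $E_i$ away from $0$ in the off state. A single edge $xy$ would not do this: with the bundle absent it would be a pendant edge at $x$, crossed from $x$ before $F$ with probability $w/(1+w)<w$, and no lower bound $b$ on it could satisfy Lemma 1. On a cycle an edge can be reached from both sides, and that will suffice.

## 6. The constants

Fix $\mu\in(0,10^{-3}]$ and
$$T=\tfrac{19}{39},\quad \lambda=0.53,\quad \beta=0.32,\quad B=0.01,\quad \theta=0.98,\quad t_*=\tfrac1{20},\quad \delta=\tfrac1{50},\quad \eta=\tfrac{\mu^2}{10}.$$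
Let $J$ be the least integer with $D:=0.95\,\theta^J\le\mu/5$; it depends only on $\mu$. For an integer $q$ put

* $c=t_*\lambda^{q-1}$;
* $K\ge0$ the integer with $\mu^2<\frac cD\mu^{-K}\le\mu$. It exists once $c/D\le\mu$: take the largest $K$ for which the right inequality holds;
* $\ell=q+J+K+1$, $\quad m=\lceil\ell/2\rceil$, $\quad M=\lceil\lambda^{-q/2}\beta^{-m/2}\rceil$.

**Claim.** $\lambda^q\beta^{-m}\to0$ as $q\to\infty$.

*Proof.* By the choice of $K$, $\mu^K\ge c/(D\mu)\ge c$, so
$$K\le\frac{\log(1/c)}{\log(1/\mu)}=\frac{(q-1)\log(1/\lambda)+\log 20}{\log(1/\mu)}\le\kappa q+1,\qquad\kappa=\frac{\log(1/\lambda)}{\log(1/\mu)}\le0.0920,$$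
since $\log20<3$, $\log(1/\mu)\ge\log1000>6.9$ and $\log(1/\lambda)<0.6349$. Hence $m\le\frac{\ell+1}2\le\frac{(1+\kappa)q}2+\frac{J+3}2$. With $\log(1/\lambda)>0.6348$ and $\log(1/\beta)<1.1395$, the coefficient of $q$ in the resulting upper bound for $\log(\lambda^q\beta^{-m})$ is at most
$$-0.6348+\tfrac{1.0920}2\cdot1.1395<-0.012<0.\qquad\square$$

Consequently $Mc\le\frac{t_*}{\lambda}\big((\lambda^q\beta^{-m})^{1/2}+\lambda^q\big)\to0$, while $M\beta^m\ge(\lambda^q\beta^{-m})^{-1/2}\to\infty$. Also $c\to0$. Fix $q$ so large that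
$$\text{(P1)}\ \ \tfrac cD\le\mu,\qquad\text{(P2)}\ \ Mc\le\tfrac{\mu^2}{2000},\qquad\text{(P3)}\ \ (M-1)\tfrac{B(1-\beta)}2\beta^m\ge10^4,\qquad\text{(P4)}\ \ c\le\tfrac{\mu^4}{30}.$$

In Sections 7 and 8 we take $\mathcal D=\{w\in(0,1]^E:w_{xF}=1\}$ and $n_1=0$.

## 7. The trap with the bundle on

Put $b_j=B\beta^{\min(j,\ell+1-j)}$ and
$$\mathcal K_{on}=\{w\in\mathcal D:\ w_{i,j}\ge b_j\ \text{ for all } i,j\},$$
so $I_-$ is the set of all path edges and $I_+=\emptyset$. We verify $p_e\ge1.004\,b_e$ on $\mathcal K_{on}$.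

**Step 1 (global bounds).** This step bounds the quantities in (2). Shorting $N$ with $y$ as in Section 5 gives $C_i\le\frac23$ and also $E_i\le\frac23$. As $j$ runs over $1,\dots,\ell$, the exponent $\min(j,\ell+1-j)$ takes values in $\{1,\dots,m\}$, each at most twice. So
$$\sum_kb_k^{-1}\le\frac2B\sum_{k=1}^m\beta^{-k}\le\frac{2\beta^{-m}}{B(1-\beta)} .$$
Each path thus has conductance at least $\frac{B(1-\beta)}2\beta^m$, and $\Gamma_i\ge10^4$ by (P3).

**Step 2 (edges with $j\le m$).** These are sustained from the $N$ side. Here $b_k=B\beta^k$ for $k\le j$, so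
$$r_j\ge\Big(\sum_{k\le j}B^{-1}\beta^{-k}\Big)^{-1}\ge\rho:=B\beta^j(1-\beta)=(1-\beta)b_j .$$
By (1), (2) and $\rho\le B$,
$$p_e\ge p'\ge\frac{\rho}{\rho+2/3}\ge b_j\,\frac{1-\beta}{B+2/3}=b_j\,\frac{0.68}{0.67666\ldots}\ge1.0049\,b_j .$$

**Step 3 (edges with $j>m$).** These are sustained from the $y$ side. Here $b_k=B\beta^{\ell+1-k}$ for $k\ge j$, so $s_j\ge B\beta^{\ell+1-j}(1-\beta)=(1-\beta)b_j$, and the computation of Step 2 gives $\frac{s_j}{s_j+E_i}\ge1.0049\,b_j$. By (1)–(3),
$$p_e\ge p''\ge\frac{\Gamma_i}{1+\Gamma_i}\cdot1.0049\,b_j\ge1.004\,b_j .$$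

**Step 4 (entering the trap).** We apply Corollary 2 with $0.004$ in place of $\eta$. All $b_j\le B\beta=0.0032$, so $1.004\,b_j\le1$. The trajectory that runs from $N$ along each path in turn to $y$ and back along the same path, and then goes $N,x,F$, crosses all path edges. So with positive probability $X_n(e_{1,\ell})\ge b_\ell=B\beta=0.0032$ for all large $n$. As $W_n/n=X_n(n+1)/n$, this is the second half of Theorem 1.

## 8. The trap with the bundle off

**Step 1 (the barrier).** This step writes down the profile of upper bounds. It is convenient to prescribe the *resistances* along a path. Define $0=t_0<t_1<\dots<t_\ell=1$ by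

* phase 1: $t_j=t_*\lambda^{q-j}$ for $1\le j\le q$;
* phase 2: $1-t_{q+i}=0.95\,\theta^i$ for $0\le i\le J$;
* phase 3: $1-t_{q+J+k}=D\mu^k$ for $0\le k\le K$; and $t_\ell=1$.

The phases agree where they meet, since $t_q=\frac1{20}$ and $0.95\,\theta^J=D$. Note $t_1=c$. Put $a_j=\dfrac{c}{t_j-t_{j-1}}$. Then
$$a_1=1,\qquad a_\ell=\frac{c}{D\mu^K}\in(\mu^2,\mu],\qquad \sum_{k\le j}\frac1{a_k}=\frac{t_j}c,\qquad\sum_{k\ge j}\frac1{a_k}=\frac{1-t_{j-1}}c .$$
Let $\mathcal K_{off}$ be the set of $w\in\mathcal D$ with
$$w_{i,j}\le a_j\ (j\ge2,\ a_j<1),\qquad w_{Nx}\ge\tfrac{19}{20},\qquad w_{xz_1},w_{xz_2}\ge\delta,\qquad w_{yz_1},w_{yz_2}\ge\tfrac\delta4 .$$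
Since all weights are at most $1$, in fact $w_{i,j}\le a_j$ for every $j$. Hence on $\mathcal K_{off}$
$$r_j\le\frac c{t_j},\qquad s_j\le\frac c{1-t_{j-1}},\qquad\Gamma\le Mc .\tag{4}$$

**Step 2 (reduction to one inequality).** We bound $p_e$ for path edges in terms of $r_j,s_j$ alone. On $\mathcal K_{off}$:

* $C_i\ge\frac{a}{1+a}\ge T$ with $a=w_{Nx}\ge\frac{19}{20}$, by keeping only the route $N,x,F$.
* $E_i\le1$, because $xF$ is in series.
* The block has conductance at least $2\big(\frac1\delta+\frac4\delta\big)^{-1}=\frac1{125}$ between $y$ and $x$, so $E_i\ge\frac1{126}$.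
* By (3), (4) and the last bound, $\varphi\le E_i+\frac{20}{19}Mc\le(1+\varepsilon)E_i$ with $\varepsilon:=126\cdot\frac{20}{19}Mc\le133\,Mc\le\frac{133}{2000}\mu^2\le\eta$, by (P2).

The map $E\mapsto\frac{Es}{E+s}$ is increasing, so $\frac{E_is_j}{E_i+s_j}\le\frac{s_j}{1+s_j}$. By (1) and (2),
$$p_{e_{i,j}}\le\frac{r_j}T+(1+\varepsilon)\frac{s_j}{1+s_j}.\tag{5}$$
For $2\le j\le\ell-1$ write $u=t_{j-1}$, $v=t_j$. Using $\frac{s_j}{1+s_j}\le s_j$, (4) and $a_j=\frac c{v-u}$, we get $p_{e_{i,j}}\le(1-\eta)a_j$ as soon as
$$(v-u)\Big[\frac1{Tv}+\frac{1+\varepsilon}{1-u}\Big]\le1-\eta.\tag{6}$$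
This is what the barrier was designed for. Equal spacing $t_j=j/\ell$ would violate (6) already at $j=2$, where the first term alone is $\frac1{2T}=\frac{39}{38}>1$.

**Step 3 (phases 1, 2, 3 satisfy (6)).** Recall $\varepsilon\le\eta\le10^{-7}$.

*Phase 1* ($2\le j\le q$): $u=\lambda v$ and $v\le\frac1{20}$. The left side of (6) is
$$(1-\lambda)\Big[\frac1T+\frac{(1+\varepsilon)v}{1-\lambda v}\Big]\le0.9648+0.47\cdot0.0514\,(1+\varepsilon)<0.99,$$
because $0.47\cdot\frac{39}{19}=0.96473\ldots$ and $\frac{v}{1-\lambda v}\le\frac{0.05}{0.9735}<0.0514$.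

*Phase 2* ($j=q+i$, $1\le i\le J$): put $d=1-u\le0.95$. Then $v-u=0.02\,d$ and $v\ge t_*$, so $\frac d{Tv}\le\frac{0.95\cdot20\cdot39}{19}=39$. The left side is
$$0.02\Big[\frac d{Tv}+1+\varepsilon\Big]\le0.02\,(40+\varepsilon)<0.81 .$$

*Phase 3* ($j=q+J+k$, $1\le k\le K$): put $d=1-u\le D\le\mu/5$. Then $v-u=(1-\mu)d$ and $v\ge1-d\ge0.9998$, so $\frac d{Tv}\le\frac{39}{95\cdot0.9998}\mu\le0.412\,\mu$. The left side is
$$(1-\mu)\Big[\frac d{Tv}+1+\varepsilon\Big]\le(1-\mu)(1+0.412\mu+\varepsilon)\le1-0.588\mu+\varepsilon\le1-0.58\mu .$$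

Each of the three bounds is at most $1-\eta=1-\frac{\mu^2}{10}$.

**Step 4 (the last edge).** For $j=\ell$ we have $v-u=1-u$, and the left side of (6) exceeds $1$. The linear bound $\frac{s}{1+s}\le s$ is too generous here, and we must use the nonlinearity. It gains a relative amount of about $a_\ell$, so $a_\ell$ must beat the error terms. For this reason phase 3 raises $a_\ell$ above $\mu^2$. Write $a_\ell=\alpha\in(\mu^2,\mu]$. By (4), $r_\ell\le c$ and $s_\ell\le\alpha$. By (P4), $\frac cT\le\frac{2.06\mu^4}{30}\le\frac{\mu^4}{10}\le\frac{\mu^2}{10}\alpha$. Since $\alpha\le10^{-3}$, $\frac1{1+\alpha}=1-\frac\alpha{1+\alpha}\le1-0.999\alpha\le1-0.999\mu^2$. So (5), with $\varepsilon\le\frac{\mu^2}{10}$, gives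
$$\frac{p_{e_{i,\ell}}}{\alpha}\le\frac{\mu^2}{10}+\Big(1+\frac{\mu^2}{10}\Big)(1-0.999\mu^2)\le1-0.79\mu^2\le1-\eta .$$
So all upper bounds defining $\mathcal K_{off}$ satisfy the hypothesis of Lemma 1.

**Step 5 (the edge $Nx$).** A walk that never crosses $Nx$ must reach $y$ through the bundle before crossing $Nx$. Started at $N$, this has probability $\frac{\Gamma}{\Gamma+a}\le\frac{20}{19}Mc\le10^{-3}$. So $p_{Nx}\ge0.999\ge(1+\eta)\frac{19}{20}$.

**Step 6 (the block edges).** These must be sustained by walkers at $x$ alone. Let $e$ be a block edge. To reach $F$ in $G_e$ the walk must visit $x$; so, starting from $N$, it hits $x$ or $\{*',*''\}$ before $F$, and $p_e\ge P_x^{G_e}(\tau_{*'}\wedge\tau_{*''}<\tau_F)$. Since $F$ is attached to $x$ by conductance $1$, this probability equals $\frac C{C+1}$, where $C$ is the conductance in $G_e\setminus F$ from $x$ to $\{*',*''\}$. By Rayleigh monotonicity we may keep only the cut block.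

* For $e=xz_1$ (and $xz_2$ by symmetry): one pendant edge hangs from $x$ directly, the other is reached along $x,z_2,y,z_1$. So $C\ge\delta+\big(\frac1\delta+\frac4\delta+\frac4\delta+\frac1\delta\big)^{-1}=1.1\,\delta$ and $p_e\ge\frac{1.1\,\delta}{1.022}\ge1.07\,\delta$.
* For $e=yz_1$ (and $yz_2$): one pendant edge is reached along $x,z_1$, the other along $x,z_2,y$. So $C\ge\big(\frac1\delta+\frac4\delta\big)^{-1}+\big(\frac1\delta+\frac4\delta+\frac4\delta\big)^{-1}=\frac\delta5+\frac\delta9=\frac{14}{45}\delta$. As $\frac{14}{45}\delta<0.0063$, we get $p_e\ge\frac{14}{45\cdot1.0063}\,\delta\ge1.2\cdot\frac\delta4$.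

Both factors, $1.07$ and $1.2$, exceed $1+\eta$.

**Step 7 (entering the trap).** All hypotheses of Lemma 1 hold with this $\eta$, and $(1+\eta)b_e\le1$ on $I_-=\{Nx\}\cup\{\text{block edges}\}$. The trajectory $N,x,z_1,y,z_2,x,F$ crosses every edge of $I_-$ and no path edge. By Corollary 2, with positive probability $X_n(e_{1,\ell})\le a_\ell\le\mu$ for all large $n$. Together with Section 7 this proves Theorem 1. $\blacksquare$

The theorem does not say whether $W_n/n$ converges almost surely to a *random* limit on these graphs.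

## 9. Arbitrary initial weights, arbitrary distance at least 2

**Theorem 2.** (a) For the graphs of Theorem 1 (with $q$ large), non-deterministic behavior occurs for *every* choice of positive initial weights: with $e=e_{1,\ell}$, $P(\limsup W_n(e)/n\le1.0001\,\mu)>0$ and $P(\liminf W_n(e)/n\ge0.0032)>0$.
(b) For every $D_0\ge2$ there is a counterexample (unit weights) with $F$ a leaf and $\mathrm{dist}(N,F)=D_0$.

*Proof of (a).* We rerun Sections 7 and 8 with a little room. In fact every $q$ satisfying (P1)–(P4) will do.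

**Step 1 (the new domain).** Let $\xi=10^{-4}$ and $X_n=W_n/W_n(xF)$. Since $X_n(e)\le\frac{W_0(e)+n}{W_0(xF)+n}\to1$, there is a deterministic $n_1$ with $X_n(e)\le1+\xi$ for all $e$ and $n\ge n_1$. Take $\mathcal D=\{w\in(0,1+\xi]^E:w_{xF}=1\}$.

**Step 2 (bundle on).** Keep the same $b_j$. Shorting $N$ with $y$ now gives $C_i,E_i\le\frac{2(1+\xi)}{1+2(1+\xi)}\le\frac23(1+\xi)$. The lower bound $\Gamma_i\ge10^4$ is unchanged, and (3) with $a\le1+\xi$ gives $\varphi\ge\frac{\Gamma_i}{1+\xi+\Gamma_i}\ge0.9998$. The factor in Steps 2 and 3 of Section 7 becomes at least $\frac{0.68}{0.01+\frac23(1+\xi)}\ge1.0048$, and $1.0048\cdot0.9998\ge1.004$. So $p_e\ge1.004\,b_e$ for all path edges.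

**Step 3 (bundle off).** Replace the bounds $a_j$ by $(1+\xi)a_j$, for the same $j$ (those with $j\ge2$, $a_j<1$), and keep the lower bounds. Since all weights are at most $1+\xi$, we have $w_{i,j}\le(1+\xi)a_j$ for all $j$, so (4) holds with $c$ replaced by $(1+\xi)c$. The bounds $C_i\ge T$ and $\frac1{126}\le E_i\le1$ are unchanged. Next, $\varphi\le(1+\varepsilon)E_i$ with $\varepsilon=126\cdot\frac{20}{19}(1+\xi)Mc\le133\,Mc\le\eta$. So (5) holds. For $2\le j\le\ell-1$, dividing by $(1+\xi)a_j$ cancels the factor $1+\xi$ and leaves exactly (6). For $j=\ell$ put $\alpha=(1+\xi)a_\ell\in(\mu^2,(1+\xi)\mu]$. Then $s_\ell\le\alpha$ and $\frac{r_\ell}T\le\frac{(1+\xi)c}T\le\frac{2.06\mu^4}{30}\le\frac{\mu^2}{10}\alpha$. Also $\frac1{1+\alpha}\le1-0.998\alpha\leq 1-0.998\mu^2$. So $p_{e_{i,\ell}}/\alpha\le\frac{\mu^2}{10}+(1+\frac{\mu^2}{10})(1-0.998\mu^2)\le1-0.79\mu^2$. For $Nx$, $\frac\Gamma{\Gamma+a}\le\frac{20}{19}(1+\xi)Mc\le10^{-3}$. For the block edges only lower bounds on weights were used, so Step 6 of Section 8 is unchanged.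

**Step 4 (entering).** Let the first $n_0\ge n_1$ walks all equal the trajectory $\omega$ used before for the trap in question; this has positive probability. Then $X_{n_0}(e)=\frac{W_0(e)+n_0}{W_0(xF)+n_0}\to1$ on $I_-$ and $X_{n_0}(e)=\frac{W_0(e)}{W_0(xF)+n_0}\to0$ on $I_+$ as $n_0\to\infty$. The lower bounds multiplied by the required factor ($1.004$ in the on case, $1+\eta$ in the off case) are strictly below $1$. So for large $n_0$ Lemma 1 applies. In the two cases it gives $X_n(e_{1,\ell})\ge0.0032$, respectively $X_n(e_{1,\ell})\le(1+\xi)a_\ell\le1.0001\,\mu$, for all large $n$ with positive probability.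

*Proof of (b).* In $G$ we have $\mathrm{dist}(N,F)=2$. Attach to $N$ a path of $D_0-2$ new edges and let its other end $N'$ be the nest (for $D_0=2$, $N'=N$). Then $\mathrm{dist}(N',F)=D_0$, and $F$ is still a leaf. A walk from $N'$ reaches $N$ without touching $G$'s edges. After that, erasing the excursions into the new path gives exactly the walk on $G$ from $N$. So, given the weights, the set of crossed edges of $G$ has the same law as on $G$ and depends only on the weights in $G$. Hence $(W_n|_{E(G)})_n$ has the same law as before, and Theorem 1 applies. $\square$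

## 10. Food hanging from the nest

When $F$ is a leaf at distance $1$, the monotone plan of Section 2 can be carried out. So, among graphs in which $F$ is a leaf, the distance $2$ in Theorem 2(b) cannot be lowered. Nothing is claimed about graphs in which $N$ is adjacent to $F$ but $F$ is not a leaf.

**Theorem 3.** Let $G$ be finite, connected and simple, with $F$ a leaf whose only neighbor is $N$, and let the initial weights be arbitrary positive. Then $W_n(e)/n\to c_e$ a.s. for every $e$, with $c$ deterministic and independent of the initial weights. Let $H$ be the maximal 2-edge-connected subgraph of $G\setminus F$ containing $N$ (possibly $H=\{N\}$). Then $c_{NF}=1$, $c_e\in(0,1)$ for $e\in E(H)$, and $c_e=0$ for all other $e$.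

Here 2-edge-connected means connected and without bridges, and a single vertex is allowed. Concretely, $H$ is the component of $N$ after all bridges of $G\setminus F$ are deleted. Indeed, a non-bridge lies on a cycle, all of whose edges are non-bridges, so this component has no bridges; and every bridgeless connected subgraph containing $N$ avoids the bridges of $G\setminus F$, so it lies in this component.

Put $E'=E\setminus\{NF\}$, $Q_n=W_n(NF)=Q_0+n$, $X_n=W_n/Q_n$.

**Step 1 (a monotone map).** This step writes all crossing probabilities through one monotone function. For $w\in[0,\infty)^{E'}$ let $r_e(w)$ be the effective conductance from $N$ to $\{*',*''\}$ in $G_e\setminus F$. It is the minimum of the Dirichlet energy over the compact set of $[0,1]$-valued $f$ with $f(N)=1$ and $f(*')=f(*'')=0$. The energy is jointly continuous in $(w,f)$, and nondecreasing and homogeneous of degree $1$ in $w$. So $r_e$ is continuous, nondecreasing and homogeneous of degree $1$. If all $w_e>0$, then $r_e(w)>0$: zero energy would make $f$ constant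 on the component of $N$ in $G_e\setminus F$, which contains $*'$ or $*''$ because $G\setminus F$ is connected. Since $F$ hangs from $N$ by conductance $1$ in the normalized weights,
$$p_e(w)=\frac{r_e(w)}{1+r_e(w)},$$
and this formula extends $p_e$ to $[0,\infty)^{E'}$. So $\Pi(w):=(p_e(w))_{e\in E'}$ is continuous and nondecreasing, with all coordinates below $1$.

**Step 2 (the candidate limit).** Since $\Pi(\mathbf 1)\le\mathbf 1$ and $\Pi$ is nondecreasing, the iterates $\Pi^k(\mathbf 1)$ decrease to some $c\ge0$. By continuity $c=\Pi(c)$, so $c_e<1$.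

**Step 3 ($c=0$ off $E(H)$).** Let $f$ be a bridge of $G\setminus F$. It can first be crossed only from the side of $N$, say towards $*'$. The test function equal to $1$ on the component of $N$ in $G_f\setminus F$, except at $*'$, and $0$ elsewhere, has energy $w_f$. So $r_f(w)\le w_f$. Then $c_f=p_f(c)\le\frac{c_f}{1+c_f}$, which forces $c_f=0$. If $f$ separates an edge $e$ from $N$, the test function equal to $1$ on $N$'s side of $f$ and $0$ on the other side, including $*'$ and $*''$, gives $r_e(c)\le c_f=0$, so $c_e=0$. It remains to see that every $e=\{v,v'\}\in E'\setminus E(H)$ is of one of these two kinds. If $e$ is not a bridge, then $v\notin H$; otherwise $e$, which survives the deletion of bridges, would lie in $H$. So a path in $G\setminus F$ from $N$ to $v$ contains a bridge $f$. Removing $f$ puts its two ends in different components, and the two remaining pieces of the path connect $N$ to one end and $v$ to the other. So $f$ separates $N$ from $v$, and also from $v'$, since $e\ne f$ joins $v$ and $v'$.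

**Step 4 ($c>0$ on $E(H)$).** We look for a vector $\nu\in[0,\infty)^{E'}$, positive exactly on $E(H)$, with
$$r_e(\nu)>\nu_e\qquad\text{for all }e\in E(H).\tag{7}$$
Use an ear decomposition of $H$ starting from $H_0=\{N\}$ (Whitney, Robbins): each $H_{i+1}$ is $H_i$ plus an *ear*, which is a path with both ends in $H_i$ and interior outside $H_i$, or a cycle meeting $H_i$ in one vertex (a closed ear). For a triangle through $N$, one closed ear suffices. In general, if $E(H_i)\ne E(H)$, connectedness gives an edge of $E(H)\setminus E(H_i)$ with an end in $H_i$. This edge lies on a cycle of $H$; following the cycle from that end through this edge until the first return to $V(H_i)$ gives an ear.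

Suppose that $\nu$ is positive exactly on $E(H_i)$ and satisfies (7) there; for $H_0$ this is vacuous with $\nu=0$. Give the $n$ edges of the next ear the weights $\epsilon\omega_1,\dots,\epsilon\omega_n$, where $\omega_j=\frac1{t_j-t_{j-1}}$ with $0=t_0<\dots<t_n=1$ to be chosen. For edges of $H_i$ inequality (7) persists, since $r_e$ is nondecreasing. For the $j$-th ear edge $e$, the cut ear consists of two stubs, attached at its ends $\alpha,\alpha'\in H_i$, of conductances $\epsilon\sigma'$ and $\epsilon\sigma''$ with $\sigma'=\frac1{t_j}$ and $\sigma''=\frac1{1-t_{j-1}}$. So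
$$\frac{r_e}\epsilon=\min_{f:\,f(N)=1}\Big[\sum_{\{u,v\}\in E(H_i)}\frac{\nu_{uv}}\epsilon(f(u)-f(v))^2+\sigma'f(\alpha)^2+\sigma''f(\alpha')^2\Big].$$
The choice $f=1$ shows that the minimum is at most $\sigma'+\sigma''$. At a minimizer, each edge of $H_i$ therefore satisfies $|f(u)-f(v)|\le\sqrt{\epsilon(\sigma'+\sigma'')/\nu_{uv}}$. As $H_i$ is connected, $f(\alpha),f(\alpha')\to1$ as $\epsilon\to0$. Hence
$$\frac{r_e}\epsilon\longrightarrow\sigma'+\sigma''=\frac1{t_j}+\frac1{1-t_{j-1}} .$$
With $u=t_{j-1}$ and $v=t_j$, this limit exceeds $\omega_j=\frac1{v-u}$ if and only if $(v-u)(1-u+v)>v(1-u)$, that is, $(v-u)^2>u(1-v)$. Choose $t_n=1$ and $t_{j-1}=t_j^2/4$ for $2\le j\le n$. For $j=1$ and for $j=n$ the right side is $0$ and the left side is positive. For $2\le j\le n-1$ we have $t_{j-1}\le t_j/4$, so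
$$(t_j-t_{j-1})^2\ge\tfrac9{16}t_j^2>\tfrac14t_j^2=t_{j-1}\ge t_{j-1}(1-t_j).$$
So a small $\epsilon$ gives (7) on $H_{i+1}$, and by induction on $H$.

Now let $s>0$ be small. Then $s\nu\le\mathbf 1$ and $\Pi(s\nu)\ge s\nu$: on $E(H)$ the inequality $\frac{s\,r_e(\nu)}{1+s\,r_e(\nu)}\ge s\nu_e$ holds for small $s$ by (7), and elsewhere $s\nu_e=0$. Hence $s\nu\le\Pi^k(s\nu)\le\Pi^k(\mathbf 1)$ for all $k$, and $c\ge s\nu$. Together with Step 3, $S:=\{e\in E':c_e>0\}=E(H)$.

**Step 5 (upper bound).** By the strong law for martingales with bounded increments and $Q_n/n\to1$, a.s. for every $e\in E'$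
$$X_n(e)=o(1)+\frac1n\sum_{k<n}p_e(X_k).$$
Let $u$ and $l$ be the coordinatewise $\limsup$ and $\liminf$ of $X_n$. For every $\epsilon>0$, eventually $X_k\le u+\epsilon\mathbf 1$ and $X_k\ge\max(l-\epsilon\mathbf 1,0)$. By monotonicity and continuity of $\Pi$, $u\le\Pi(u)$ and $l\ge\Pi(l)$. Since $X_n(e)\le\frac{W_0(e)+n}{Q_0+n}$, $u\le\mathbf 1$. So $u\le\Pi^k(u)\le\Pi^k(\mathbf 1)$ for all $k$, and $u\le c$. If $S=\emptyset$, we are done.

**Step 6 (lower bound, if $l_e>0$ on $S$).** Let $s=\min_{e\in S}l_e/c_e$. It lies in $(0,1]$ because $l\le u\le c$. Let it be attained at $e$, and let $r=r_e(c)$, which is positive as $c_e=p_e(c)>0$. Then $l\ge sc$, and $l\ge\Pi(l)\ge\Pi(sc)$ gives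
$$\frac{sr}{1+r}=s\,c_e=l_e\ge p_e(sc)=\frac{sr}{1+sr}.$$
So $s\ge1$, hence $l\ge c\ge u$ and $X_n\to c$. It remains to show that $l_e>0$ on $S$ a.s., which is the point where the process might get stuck near $0$.

**Step 7 (an outward push near zero).** If $w\ge sc$ with $0<s\le\frac12$ and $e\in S$, then with $r=r_e(c)$
$$p_e(w)\ge\frac{sr}{1+sr}=s\,c_e\,\frac{1+r}{1+sr}\ge(1+\rho)\,s\,c_e,\qquad\rho:=\min_{e\in S}\frac{r_e(c)/2}{1+r_e(c)/2}\in(0,1),\tag{8}$$
because $\frac{1+r}{1+r/2}=1+\frac{r/2}{1+r/2}$. Moreover $W_n(e)\to\infty$ a.s. for every $e\in E'$. Indeed, with $w_{\min}$ the smallest initial weight, $X_n\ge\frac{w_{\min}}{Q_n}\mathbf 1$. So $r_e(X_n)\ge\frac{w_{\min}r_e(\mathbf 1)}{Q_n}$, hence $p_e(X_n)\ge\mathrm{const}/Q_n$ with a positive constant. The sum over $n$ diverges, and Lévy's Borel–Cantelli lemma gives infinitely many crossings.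

**Step 8 (a supermartingale).** We look for a function of $X_n$ that is large when some $X_n(e)$, $e\in S$, is small, and that decreases on average there. Choose $k$ with $(1+\rho)|S|^{-1/k}\ge1+\frac\rho2$, then $\zeta>0$ with $(1-\zeta)(1+\frac\rho2)\ge1+\frac\rho4$, and $L$ with $1-(1+\frac1t)^{-k}\ge(1-\zeta)\frac kt$ for $t\ge L$. Put
$$z_n(e)=\frac{c_e}{W_n(e)},\quad A_n=\sum_{e\in S}z_n(e)^k,\quad Y_n=Q_n^kA_n=\sum_{e\in S}\Big(\frac{c_e}{X_n(e)}\Big)^k,\quad s_n=\min_{e\in S}\frac{X_n(e)}{c_e}=\frac1{Q_n\max_{S} z_n}.$$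
Then $s_n^{-k}\le Y_n\le|S|\,s_n^{-k}$. With $y_0:=|S|2^k$, $Y_n\ge y_0$ implies $s_n\le\frac12$. Suppose $Y_n\ge y_0$ and $W_n\ge L$ on $S$. Since $X_n\ge s_nc$, (8) gives $p_e(X_n)\ge(1+\rho)s_nc_e$. A crossing of $e$ multiplies $z_n(e)^k$ by $(1+\frac1{W_n(e)})^{-k}$, so
$$E[A_{n+1}\mid\mathcal F_n]\le A_n-(1-\zeta)k\sum_{e\in S}z_n(e)^k\frac{p_e(X_n)}{W_n(e)}\le A_n-(1-\zeta)k(1+\rho)\frac{\sum_{S}z_n^{k+1}}{Q_n\max_{S} z_n}.$$
By Jensen's inequality $\sum z^{k+1}\ge|S|^{-1/k}\big(\sum z^k\big)^{1+1/k}$, and $\max z\le\big(\sum z^k\big)^{1/k}$. So the quotient $\sum z_n^{k+1}/\max z_n$ is at least $|S|^{-1/k}A_n$, and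
$$E[A_{n+1}\mid\mathcal F_n]\le A_n\Big(1-\frac{(1+\rho/4)k}{Q_n}\Big).$$
Since $(Q_{n+1}/Q_n)^k=1+\frac k{Q_n}+O(Q_n^{-2})$, multiplying gives the factor $1-\frac{\rho k}{4Q_n}+O(Q_n^{-2})$. So there is a deterministic $n_2$ with
$$E[Y_{n+1}\mid\mathcal F_n]\le Y_n\qquad\text{whenever } n\ge n_2,\ Y_n\ge y_0\text{ and }W_n\ge L\text{ on }S .$$

**Step 9 ($\liminf s_n>0$ a.s.).** We split according to whether $Y_n$ returns below $y_0$.

*On $\{Y_n\ge y_0\text{ eventually}\}$.* For fixed $n'\ge n_2$, let $A'=\{W_{n'}\ge L\text{ on }S\}\in\mathcal F_{n'}$ and let $\sigma$ be the first $n\ge n'$ with $Y_n<y_0$. Weights never decrease, so by Step 8 $\mathbf 1_{A'}Y_{n\wedge\sigma}$, $n\ge n'$, is a nonnegative supermartingale; $Y_{n'}$ is bounded, as $W_{n'}\ge w_{\min}$. It converges a.s. to a finite limit. On the event considered, since $W_n(e)\to\infty$, some $n'\ge n_2$ has $W_{n'}\ge L$ on $S$ and $Y_n\ge y_0$ for all $n\ge n'$, and then $\sigma=\infty$. There are countably many $n'$, so a.s. on this event $Y_n$ is bounded. Since $s_n\ge Y_n^{-1/k}$,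 $\liminf s_n>0$.

*On $\{Y_n<y_0\text{ infinitely often}\}$.* Let $s'=\frac1{4|S|^{1/k}}\le\frac14$. At each such $n$, $s_n^{-k}\le Y_n<|S|2^k$ gives $s_n>2s'$, so $X_n\ge2s'c\ge(1+\rho)s'c$ on $S$. By (8) with $s=s'$, Lemma 1 applies with $I_-=S$, $b_e=s'c_e$, $I_+=\emptyset$, $\eta=\rho$ and $\mathcal D=\{w\in(0,\infty)^E:w_{NF}=1\}$. So $P(\liminf_js_j\ge s'\mid\mathcal F_n)\ge1-\epsilon_n\ge\frac12$ for infinitely many $n$. By Lévy's 0–1 law these conditional probabilities converge a.s. to the indicator of $\{\liminf_js_j\ge s'\}$, so this event occurs a.s. here.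

In both cases $l_e\ge c_e\liminf s_n>0$ for all $e\in S$, a.s. By Step 6, $X_n\to c$, hence $W_n(e)/n=X_n(e)Q_n/n\to c_e$ on $E'$, and $W_n(NF)/n\to1$. The vector $c$ was built from $\Pi$ alone, so it does not depend on the initial weights. $\square$

**Example (a triangle at the nest).** Let $G$ consist of a triangle $N,u,v$ and the leaf $F$ at $N$. Here $H$ is the triangle, so all three limits lie in $(0,1)$. By symmetry of $\Pi^k(\mathbf 1)$ we may write $c_{Nu}=c_{Nv}=\alpha$ and $c_{uv}=\alpha t$ with $t>0$. Cutting $Nu$ gives $r_{Nu}=\alpha+\big(\frac1\alpha+\frac1{\alpha t}+\frac1\alpha\big)^{-1}=\alpha\,\frac{3t+1}{2t+1}$. Cutting $uv$ gives $r_{uv}=2\big(\frac1\alpha+\frac1{\alpha t}\big)^{-1}=\frac{2\alpha t}{1+t}$. The equation $c_e=\frac{r_e}{1+r_e}$ says $1+r_e=r_e/c_e$. For $Nu$ it gives $r_{Nu}=\frac{t}{2t+1}$, so $\alpha=\frac{t}{3t+1}$. For $uv$ it gives $r_{uv}=\frac2{1+t}-1=\frac{1-t}{1+t}$, so $2\alpha t=1-t$. Together $5t^2-2t-1=0$, so $t=\frac{1+\sqrt6}5$, and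
$$c_{Nu}=c_{Nv}=\frac{\sqrt6-2}2\approx0.225,\qquad c_{uv}=\frac{4-\sqrt6}{10}\approx0.155 .$$
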